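# Collision local times of two random walks: summable return probabilities do not force $z_2<z_1$

## Three theorems on the gap between $z_1$ and $z_2$

**Theorem 1.** Let $S=(S_k)_{k\in\mathbb N_0}$ and $S'=(S'_k)_{k\in\mathbb N_0}$ be two independent random walks on $\mathbb Z^d$, $d\ge1$, both starting at $0$, with the same symmetric transition kernel $p(\cdot,\cdot)$ and $n$-step kernel $p^n(\cdot,\cdot)$. Let
$$V=\sum_{k\in\mathbb N_0}\mathbf 1_{\{S_k=S'_k\}},\qquad z_1=\sup\{z\ge0:\ \mathbb E[z^V\mid S]<\infty\ \ S\text{-a.s.}\},\qquad z_2=\sup\{z\ge0:\ \mathbb E[z^V]<\infty\}.$$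

(a) Let $p$ be transient with $\limsup_n\frac{\log p^{2n}(0,0)}{\log n}=-1$; this holds in particular if $p$ is transient and $p^{2n}(0,0)$ is regularly varying with index $-1$. Then $z_1=z_2$.

(b) On $\mathbb Z$ let $p(x)=c\,(\log|x|)^2/x^2$ for $|x|\ge2$ and $p(x)=0$ for $|x|\le1$, with $c$ the normalizing constant. Then $p^{2n}(0,0)\sim\frac{C}{n\log^2n}$. Hence $p^{2n}(0,0)$ is regularly varying and summable, but $z_1=z_2$.

**Theorem 2.** For every $\rho\in(1,\frac{29}{28}]$ there is an irreducible symmetric walk on $\mathbb Z$ with $p^{2n}(0,0)\sim Cn^{-\rho}$ and $z_1=z_2$.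

**Theorem 3.** For every $\rho>1$ there is an irreducible symmetric walk on $\mathbb Z$ with $p^{2n}(0,0)\sim Cn^{-\rho}$ and $z_2<z_1$.

Here is what these statements answer. Two walkers start together, and $V$ counts the times at which they are at the same place. We reward every meeting by a factor $z$ and ask how large $z$ can be before the expected reward is infinite. There are two ways to take the expectation: freeze $S$ and average over $S'$ only, which gives the threshold $z_1$, or average over both, which gives $z_2$. If $\mathbb E[z^V]<\infty$ then $\mathbb E[z^V\mid S]<\infty$ almost surely, so $z_2\le z_1$. A gap $z_2<z_1$ means that, for $z$ between the two, the full expectation is infinite only because of exceptional paths $S$.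

The conjecture at stake, from "Large Deviations – A Mini-Course –", assumes that $n\mapsto p^{2n}(0,0)$ is regularly varying and says that then
$$z_2<z_1\quad\Longleftrightarrow\quad\sum_{n}p^{2n}(0,0)<\infty .$$
A theorem stated there as known says that $z_2<z_1$ if $\sum_n n\,p^{2n}(0,0)<\infty$. The direction "$\Rightarrow$" of the conjecture is true: if the sum diverges, the walk is recurrent and $z_1=z_2=1$. The direction "$\Leftarrow$" is false, by Theorem 1(b). Theorem 1(a) says more: at index $-1$ there is never a gap. Theorems 2 and 3 say that asking for an index below $-1$ would not repair the conjecture: for $1<\rho\le\frac{29}{28}$ both behaviors occur with the same asymptotics $Cn^{-\rho}$, so neither the index nor summability can characterize the gap. The three theorems do not determine which individual walks with $\rho>1$ and $\sum_nn\,p^{2n}(0,0)=\infty$ have a gap.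

## Transience, return probabilities and regular variation

Throughout, $p$ is symmetric and translation invariant, $p^n(x):=p^n(0,x)$, and $\phi(k)=\sum_xp(x)e^{ik\cdot x}$, which is real because $p$ is symmetric. For $1\le M\le\infty$ put
$$G_M=\sum_{n=1}^Mp^{2n}(0),\qquad G=G_\infty .$$
Note that $p^{2n}(0)=\sum_xp^n(x)^2>0$ by symmetry.

Three facts will be used all the time.

**(i)** $p^{2n}(0)$ is nonincreasing in $n$: it is the average of $\phi^{2n}$ over the torus, and $|\phi|\le1$.

**(ii)** $\sup_xp^s(x)\le p^{2\lfloor s/2\rfloor}(0)$. For $s=2m$, Cauchy–Schwarz gives $p^{2m}(x)=\sum_yp^m(y)p^m(x-y)\le\sum_yp^m(y)^2=p^{2m}(0)$. For $s=2m+1$, $p^{s}(x)$ is an average of values of $p^{2m}$ over one step.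

**(iii)** If $\mathbb P(\mathbb E[z^V\mid S]=\infty)>0$ for some $z\ge1$, then $z_1\le z$, because $z\mapsto z^V$ is nondecreasing.

**Definition (transience).** The walk is transient if $\sum_np^n(0)<\infty$. By (ii), $p^{2n+1}(0)\le p^{2n}(0)$, so this is the same as $G<\infty$.

The difference $S-S'$ is a random walk whose return probability at time $n$ is $\sum_xp^n(x)^2=p^{2n}(0)$. So if $G=\infty$ the difference is recurrent, $V=\infty$ almost surely, $\mathbb E[z^V\mid S]=\infty$ a.s. for every $z>1$, and $z_1=z_2=1$. This is the true half of the conjecture. If $G<\infty$, then $\mathbb E V=1+G<\infty$ and $V<\infty$ almost surely.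

**Definition (regular variation).** A positive sequence $f(n)$ is regularly varying with index $-\rho$ if $f(\lfloor\lambda n\rfloor)/f(n)\to\lambda^{-\rho}$ for every $\lambda>0$.

Examples are $Cn^{-\rho}$ with index $-\rho$, and $\frac{C}{n\log^2n}$ with index $-1$, which is summable. Simple random walk on $\mathbb Z^d$ has $p^{2n}(0)\sim C_dn^{-d/2}$ by the local limit theorem; the known theorem applies to it for $d\ge5$, while for $d=3,4$ the sum $\sum_nn\,p^{2n}(0)$ diverges and $\sum_np^{2n}(0)$ converges.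

For our nonincreasing $f(n)=p^{2n}(0)$, regular variation with index $-\rho$ implies $\log f(n)/\log n\to-\rho$. Indeed $\log f(2^{j+1})-\log f(2^j)\to-\rho\log2$, so by averaging $\frac1j\log f(2^j)\to-\rho\log2$; and $f(2^{j+1})\le f(n)\le f(2^j)$ for $2^j\le n\le2^{j+1}$. This proves the "in particular" in Theorem 1(a).

In general, for a transient walk put
$$\rho:=-\limsup_{n\to\infty}\frac{\log p^{2n}(0)}{\log n}.$$
A nonincreasing summable sequence satisfies $n\,p^{2n}(0)\to0$, so $\rho\in[1,\infty]$. Theorem 1(a) is the extreme case $\rho=1$.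

## Counting collisions, and $z_2=1+1/G$

We rewrite both expectations as power series. For a starting time $s$ put
$$F^{(s)}_{N,M}=\sum_{\substack{s=j_0<j_1<\dots<j_N\\ j_i-j_{i-1}\le M}}\ \prod_{i=1}^Np^{j_i-j_{i-1}}(S_{j_i}-S_{j_{i-1}}),\qquad F_{N,M}=F^{(0)}_{N,M},\qquad F_N=F_{N,\infty}.$$
Each $F$ is a function of the frozen path $S$. For instance $F_1=\sum_{n\ge1}p^n(S_n)$ is the expected number of meetings after time $0$, given $S$.

Let $V'=V-1$ be the number of meetings at times $\ge1$. Then $\binom{V'}N$ counts the sets $\{j_1<\dots<j_N\}$ of meeting times, and given $S$ the probability that $S'$ visits $S_{j_1},\dots,S_{j_N}$ at these times is the product above. So $\mathbb E[\binom{V'}N\mid S]=F_N$. Since $(1+w)^{V'}=\sum_Nw^N\binom{V'}N$, for $z=1+w\ge1$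
$$\mathbb E[z^V\mid S]=z\sum_{N\ge0}w^NF_N. \tag{1}$$
Next, $\mathbb E\,p^n(S_n)=\sum_xp^n(x)^2=p^{2n}(0)$, and increments over disjoint time intervals are independent, so
$$\mathbb E F^{(s)}_{N,M}=G_M^N. \tag{2}$$
Taking expectations in (1), $\mathbb E[z^V]=z\sum_N(wG)^N$, which is finite exactly when $wG<1$. Hence
$$z_2=1+\frac1G . \tag{3}$$
So $z_1=z_2$ means: for every $w>1/G$, the series $\sum_Nw^NF_N$ is infinite with positive probability.

## Meetings at consecutive times: the mean is not typical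

The case $M=1$ can be done by hand. Let $X_i=S_i-S_{i-1}$. The only admissible tuple is $1,2,\dots,N$, so $F_{N,1}=\prod_{i=1}^Np(X_i)$ is a product of i.i.d. factors. Its mean is $\big(\sum_xp(x)^2\big)^N$. By the strong law (the variables $\log p(X_i)$ are $\le0$, and a mean $-\infty$ is allowed),
$$\frac1N\log F_{N,1}\to-H\quad\text{a.s.},\qquad H=-\sum_xp(x)\log p(x).$$
So $\sum_Nw^NF_{N,1}$ is a.s. finite for $w<e^H$ and a.s. infinite for $w>e^H$, while its mean is finite only for $w<1/\sum_xp(x)^2$. By Jensen, $-H\le\log\sum_xp(x)\,p(x)$, strictly unless $p$ is constant on its support. For $p(0)=\frac12$, $p(\pm1)=\frac14$ the two thresholds are $1/\frac38\approx2.667$ and $e^H=2^{3/2}\approx2.828$. This restricted sum has a gap.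

To prove that there is *no* gap for the full sum, the sensible first attempt is the second moment method: show $\mathbb E[F_{N,M}^2]\le C\,(\mathbb EF_{N,M})^2$ and conclude that $F_{N,M}$ is at least a constant times $G_M^N$ with positive probability. The quantity that measures success is
$$\kappa_M=\limsup_{L\to\infty}\frac1L\log\frac{\mathbb E[F_{L,M}^2]}{G_M^{2L}} . \tag{4}$$
By Jensen $\kappa_M\ge0$. For finite $M$ there are $M^L$ tuples and each product is at most $1$, so $F_{L,M}\le M^L$, $\mathbb E[F_{L,M}^2]\le M^LG_M^L$, and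
$$0\le\kappa_M\le\log(M/G_M)<\infty\qquad(M<\infty). \tag{5}$$
The attempt needs a bounded ratio in (4), and this already fails at $M=1$: there $\mathbb E[F_{L,1}^2]=(\sum_xp(x)^3)^L$, and Cauchy–Schwarz gives $(\sum_xp^2)^2\le\sum_xp\cdot\sum_xp^3$, strictly unless $p$ is constant on its support. The law of large numbers above shows that this is no artifact of second moments: a typical $F_{N,1}$ really is exponentially smaller than its mean.

## Using exponentially many starting times

What gets past this point is to stop insisting that the block of $L$ meetings begin at time $0$. Let its first meeting be at a time $s$ that ranges over a grid in $[T,2T)$, and let $T=e^{bL}$ be exponential in $L$. A single block is typically much smaller than its mean, but we now have about $T/L$ *independent* blocks, and if $b>\kappa_M$ their number beats their relative variance, so their average is close to the mean. The price is the factor $p^s(S_s)$ for the first meeting, of order $T^{-\rho}$. Summing over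 about $T/L$ starts, the total price is $T^{1-\rho}=e^{-b(\rho-1)L}$ up to lower order. At $\rho=1$ the starting times cost nothing on the exponential scale. For $\rho>1$ they cost about $e^{-(\rho-1)\kappa_ML}$, and this is what the next proposition says.

**Proposition 1.** Let $p$ be transient with $\rho<\infty$. Then for every finite $M\ge1$
$$z_1-1\le G_M^{-1}e^{(\rho-1)\kappa_M}.$$

The proof needs scales $T$ at which $p^{2n}(0)$ is not too small and has not just dropped abruptly. If $p^{2n}(0)$ is regularly varying, every large scale will do; in general we select them.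

**Lemma 1.** Suppose $\rho<\infty$ and set $a_j=p^{2\cdot4^j}(0)$. For every $\delta\in(0,1)$ there are infinitely many $i\ge1$ with $a_i\ge4^{-i(\rho+\delta)}$ and $a_i\ge4^{-(\rho+2)}a_{i-1}$.

*Proof.* By definition of $\rho$ there are infinitely many $n$ with $p^{2n}(0)\ge n^{-\rho-\delta/2}$. For such $n$ let $4^J\le n<4^{J+1}$. If $J$ is so large that $\rho+\delta/2\le J\delta/2$, then
$$a_J\ge p^{2n}(0)\ge4^{-(J+1)(\rho+\delta/2)}\ge4^{-J(\rho+\delta)} .$$
Let $i\in\{1,\dots,J\}$ be the largest index with $a_i\ge4^{-(\rho+2)}a_{i-1}$. It exists: otherwise $a_J\le4^{-(\rho+2)J}a_0\le4^{-(\rho+2)J}<4^{-J(\rho+\delta)}$, a contradiction. By maximality $a_J\le4^{-(\rho+2)(J-i)}a_i$, so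
$$a_i\ge4^{-J(\rho+\delta)+(\rho+2)(J-i)}=4^{-i(\rho+\delta)}\,4^{(J-i)(2-\delta)}\ge4^{-i(\rho+\delta)} .$$
It remains to see that $i$ is large when $J$ is. Since $a_i\le1$, the first exponent is $\le0$, so $(\rho+2)(J-i)\le J(\rho+\delta)$, that is, $i\ge J(2-\delta)/(\rho+2)\to\infty$. $\square$

*Proof of Proposition 1.* Let $w>0$ satisfy $\log(wG_M)>(\rho-1)\kappa_M$ and put $z=1+w$. We show $z_1\le z$; the proposition follows by taking the infimum over such $w$.

**Step 1: choose the scales.** The purpose is to fix $T$, the block length and the grid. Choose $b>\kappa_M$ and $\delta\in(0,1)$ with $b(\rho-1+\delta)<\log(wG_M)$; this is possible since the left side tends to $(\rho-1)\kappa_M$ as $b\downarrow\kappa_M$, $\delta\downarrow0$. For $i$ as in Lemma 1 put $T=2\cdot4^{i-1}$, which is even. Then $4T=2\cdot4^i$, $2T=4^i$, and $T=2\cdot4^{i-1}$, so Lemma 1 reads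
$$p^{4T}(0)=a_i\ge(2T)^{-(\rho+\delta)},\qquad p^{4T}(0)\ge4^{-(\rho+2)}p^T(0). \tag{6}$$
Let
$$L=\Big\lfloor\tfrac1b\log T\Big\rfloor,\qquad K=\Big\lfloor\frac T{LM}\Big\rfloor,\qquad s_r=T+(r-1)LM\quad(1\le r\le K+1).$$
For $r\le K$ we have $s_r\in[T,2T)$. As $i\to\infty$ along Lemma 1, $T$, $L$ and $K$ tend to infinity.

**Step 2: reduce to a sum over starts.** The purpose is a lower bound with independent pieces. In $F_{L+1}$ keep only the tuples with $j_1=s_r$ for some $r\le K$ whose $L$ further gaps are all $\le M$. They are distinct for distinct $r$, so (1) gives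
$$\mathbb E[z^V\mid S]\ \ge\ w^{L+1}F_{L+1}\ \ge\ w\sum_{r=1}^Kp^{s_r}(S_{s_r})\,Z_r,\qquad Z_r=w^LF^{(s_r)}_{L,M}. \tag{7}$$
Here the finiteness of $M$ matters: $Z_r$ depends only on the increments of $S$ in $(s_r,s_r+LM]=(s_r,s_{r+1}]$. So $Z_r$ is independent of $\mathcal F_{s_r}=\sigma(S_1,\dots,S_{s_r})$, and by (2) its mean is $m=(wG_M)^L$.

**Step 3: good starting times.** The factor $p^{s_r}(S_{s_r})$ is random; we show that it is of the order of its mean for a positive fraction of the $r$, with a probability bounded below. Let $Y=p^{s_r}(S_{s_r})$ and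
$$A_r=\{p^{s_r}(S_{s_r})\ge\tfrac12p^{2s_r}(0)\}\in\mathcal F_{s_r}.$$
Then $\mathbb EY=p^{2s_r}(0)\ge p^{4T}(0)$ by (i), since $s_r\le2T$. By (ii) and (i), $Y\le p^{2\lfloor s_r/2\rfloor}(0)\le p^T(0)$, since $T$ is even and $s_r\ge T$. Splitting according to $A_r$ gives $\mathbb EY\le\frac12\mathbb EY+p^T(0)\,\mathbb P(A_r)$, so by (6)
$$\mathbb P(A_r)\ge\frac{p^{4T}(0)}{2p^T(0)}\ge\theta:=\tfrac12\,4^{-(\rho+2)} .$$
Let $\#A=\sum_{r\le K}\mathbf 1_{A_r}\le K$. From $\theta K\le\mathbb E\#A\le\frac{\theta K}2+K\,\mathbb P(\#A\ge\frac{\theta K}2)$ we get $\mathbb P(\#A\ge\theta K/2)\ge\theta/2$.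

**Step 4: concentration.** Now we show that the blocks started at good times add up to about their mean. Let $D_r=\mathbf 1_{A_r}(Z_r-m)$ and $D=\sum_rD_r$. For $r<r'$ the variable $D_r\mathbf 1_{A_{r'}}$ is $\mathcal F_{s_{r'}}$-measurable and $Z_{r'}-m$ is centered and independent of $\mathcal F_{s_{r'}}$, so $\mathbb E[D_rD_{r'}]=0$. Also $\mathbb ED_r^2\le\operatorname{Var}Z_r\le w^{2L}\mathbb E[F_{L,M}^2]$. Hence $\mathbb ED^2\le Kw^{2L}\mathbb E[F_{L,M}^2]$, and Chebyshev with $m=(wG_M)^L$ and $K\ge T/(2LM)$ (for large $T$) gives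
$$\mathbb P\big(|D|>\tfrac\theta4Km\big)\le\frac{16\,\mathbb E[F_{L,M}^2]}{\theta^2K\,G_M^{2L}}\le\frac{32LM}{\theta^2T}\,e^{(\kappa_M+o(1))L}\to0,$$
because $T\ge e^{bL}$ and $b>\kappa_M$.

**Step 5: conclusion.** We combine Steps 2 to 4 to see that the lower bound diverges. For large $T$ in our sequence, with probability at least $\theta/2-\theta/4=\theta/4$,
$$\sum_r\mathbf 1_{A_r}Z_r=m\,\#A+D\ge\tfrac\theta2Km-\tfrac\theta4Km=\tfrac\theta4Km .$$
On $A_r$ we have $p^{s_r}(S_{s_r})\ge\frac12p^{2s_r}(0)\ge\frac12p^{4T}(0)\ge\frac12(2T)^{-\rho-\delta}$. So, with probability at least $\theta/4$, the right side of (7) is at least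
$$\tfrac w2(2T)^{-\rho-\delta}\,\tfrac\theta4\,\frac T{2LM}(wG_M)^L=\mathrm{const}\cdot T^{1-\rho-\delta}L^{-1}(wG_M)^L\ge\mathrm{const}\cdot L^{-1}\exp\{L[\log(wG_M)-b(\rho-1+\delta)]\},$$
where we used $T<e^{b(L+1)}$. The bracket is positive, so this tends to infinity. Hence for every $x$ we have $\mathbb P(\mathbb E[z^V\mid S]\ge x)\ge\theta/4$, and letting $x\to\infty$, $\mathbb P(\mathbb E[z^V\mid S]=\infty)\ge\theta/4>0$. By (iii), $z_1\le z=1+w$. $\square$

## Index $-1$: no gap, and an explicit summable example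

**Proof of Theorem 1(a).** Here $\rho=1$. Since $\kappa_M<\infty$ by (5), the exponential factor in Proposition 1 is $e^0=1$, and $z_1-1\le1/G_M$ for every finite $M$. Let $M\to\infty$ and use (3): $z_1-1\le1/G=z_2-1$. With $z_2\le z_1$ this is equality. $\square$

The cruder the knowledge of $\kappa_M$, the better one sees why index $-1$ is special: any finite value suffices.

**Proof of Theorem 1(b).** We must show $p^{2n}(0)\sim C/(n\log^2n)$; the rest is (a).

**Step 1: the characteristic function near $0$.** The return probability is governed by $1-\phi(t)$ as $t\downarrow0$. Put $f(u)=(1-\cos u)/u^2$, so $f(u)\le\min(\frac12,2/u^2)$. Since $1-\phi(t)=2c\sum_{x\ge2}\frac{(\log x)^2}{x^2}(1-\cos tx)=2c\,t^2\sum_{x\ge2}f(tx)(\log x)^2$,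
$$\frac{1-\phi(t)}{2c\,t\log^2(1/t)}=t\sum_{x\ge2}f(tx)\Big(\frac{\log x}{\log(1/t)}\Big)^2=\int_t^\infty f(v)\Big(\frac{\log(v/t)}{\log(1/t)}\Big)^2du,\qquad v=t\lceil u/t\rceil .$$
(The interval $u\in(t(x-1),tx]$ has length $t$, and there $v=tx$.) Here $v\in[u,u+t)$. As $t\downarrow0$, $v\to u$ and $\frac{\log(v/t)}{\log(1/t)}=1+\frac{\log v}{\log(1/t)}\to1$, so the integrand tends to $f(u)$. For $t<1/e$ we have $\log(1/t)>1$ and $v<u+1$, so $0\le\frac{\log(v/t)}{\log(1/t)}\le1+\log^+v\le1+\log(2+u)$, and $f(v)\le\min(\frac12,2/v^2)\le\min(\frac12,2/u^2)$. So the integrand is dominated by the integrable function $\min(\frac12,2/u^2)(1+\log(2+u))^2$. As $\int_0^\infty f=\pi/2$,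
$$1-\phi(t)\sim\pi c\,t\log^2(1/t)\qquad(t\downarrow0).$$

**Step 2: away from $0$.** We check that other frequencies contribute exponentially little. If $|\phi(t)|=1$, then $\cos(xt)$ takes the same value $\pm1$ for all $x$ in the support; in particular $\cos2t=\cos3t=\pm1$, so $e^{2it}=e^{3it}$ and $t\equiv0$ modulo $2\pi$. By continuity, $\gamma_\delta:=\sup_{\delta\le|t|\le\pi}|\phi(t)|<1$ for each $\delta>0$. (The walk is irreducible because $\pm2,\pm3$ are in the support.)

**Step 3: the integral.** Put $g=-2\log\phi$ near $0$, so $g(t)\sim A\,t\log^2(1/t)$ with $A=2\pi c$. Choose $\delta\le1/e$ so small that $\phi>0$ and $g(t)\ge\frac A2t\log^2(1/t)$ on $(0,\delta)$. Then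
$$p^{2n}(0)=\frac1\pi\int_0^\delta e^{-ng(t)}\,dt+O(\gamma_\delta^{2n}).$$
On $[n^{-1/2},\delta]$ we have $\log(1/t)\ge1$, so $ng(t)\ge\frac A2\sqrt n$ and this part is $O(e^{-A\sqrt n/2})$. On $(0,n^{-1/2})$ substitute $t=u/(n\log^2n)$. For fixed $u$, $\log(1/t)\sim\log n$, so $ng(t)\to Au$. Moreover $\log(1/t)\ge\frac12\log n$ there, so $ng(t)\ge\frac A2\,u\cdot\frac14=\frac A8u$. By dominated convergence
$$p^{2n}(0)\sim\frac1\pi\cdot\frac1{n\log^2n}\int_0^\infty e^{-Au}du=\frac1{\pi A}\,\frac1{n\log^2n}.$$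
This is regularly varying with index $-1$ and summable, so the walk is transient and (a) gives $z_1=z_2$. The conjecture is disproved. $\square$

## Three walks and the second moment: Theorem 2

For $\rho>1$ the factor $e^{(\rho-1)\kappa_M}$ in Proposition 1 is a real loss, and the crude bound (5) on $\kappa_M$ is useless as $M\to\infty$. We need walks for which $\kappa_M\to0$. The square $F_N^2$ is a statement about *two* independent copies of $S'$ meeting the same $S$.

**Lemma 2.** Let $p$ be transient with $\rho<\infty$, let $S^{(1)},S^{(2)},S$ be three independent copies of the walk, and $V_i=\#\{n\ge1:S_n=S^{(i)}_n\}$. If $\Phi(w)=\mathbb E[(1+w)^{V_1+V_2}]<\infty$ for all $0<w<1/G$, then $z_1=z_2$.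

*Proof.* Given $S$, $V_1$ and $V_2$ are independent and distributed as $V'$, so by (1) $\Phi(w)=\mathbb E[(\sum_Nw^NF_N)^2]\ge w^{2N}\mathbb E[F_N^2]$ for every $N$. Hence $\limsup_N\frac1N\log\mathbb E[F_N^2]\le-2\log w$ for all $w<1/G$, that is, $\le2\log G$. Since $F_{N,M}\le F_N$, we get $\kappa_M\le2\log(G/G_M)\to0$ as $M\to\infty$. Proposition 1 gives $z_1-1\le1/G=z_2-1$. $\square$

### The walk with characteristic function $e^{-|\sin(k/2)|^a}$

Fix $\rho\in(1,\frac{29}{28}]$ and let
$$a=\frac1\rho,\qquad\alpha=\rho-1=\frac{1-a}a\in(0,\tfrac1{28}],\qquad\nu(k)=|\sin(k/2)|,\qquad\sigma(k)=\nu(k)^a,\qquad\phi=e^{-\sigma}.$$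
So $a\ge\frac{28}{29}>0.9$. That $\phi$ is a characteristic function holds for every $a\in(0,1)$: with $x=\cos^2(k/2)=\frac{1+\cos k}2$ we have $\nu^2=1-x$ and
$$1-\sigma(k)=1-(1-x)^{a/2}=\sum_{m\ge1}c_mx^m,\qquad c_m=\frac{\frac a2(1-\frac a2)(2-\frac a2)\cdots(m-1-\frac a2)}{m!}>0,\quad\sum_mc_m=1 .$$
Since $x$ is the characteristic function of the lazy step ($0$ with probability $\frac12$, $\pm1$ with probability $\frac14$ each), $1-\sigma$ is the characteristic function of a symmetric law on $\mathbb Z$ that charges $\pm1$. Therefore $\phi=e^{-(1-(1-\sigma))}$ is that of a symmetric compound Poisson law, it gives an irreducible walk on $\mathbb Z$, and $\phi>0$.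

Let $m(dk)=dk/2\pi$ on $(-\pi,\pi]$. Under $m$, $|k/2|$ is uniform on $[0,\frac\pi2]$, so the image of $m$ under $k\mapsto\nu(k)$ is
$$\frac2\pi\,\frac{dv}{\sqrt{1-v^2}}\quad\text{on }[0,1]. \tag{8}$$
Thus
$$p^{2n}(0)=\int\phi^{2n}dm=\frac2\pi\int_0^1\frac{e^{-2nv^a}}{\sqrt{1-v^2}}dv\sim\frac2\pi\int_0^\infty e^{-2nv^a}dv=\frac2\pi\,\Gamma(1+\rho)(2n)^{-\rho}.$$
(The part $v>\frac12$ is exponentially small; on $v\le\frac12$ substitute $v=(2n)^{-\rho}u$ and dominate by a multiple of $e^{-u^a}$.) So the walk is transient with index $-\rho$. By Lemma 2 it remains to prove $\Phi(w)<\infty$ for each $w\in(0,1/G)$. Fix such a $w$.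

### Expanding $\Phi$ over marked meetings

**Step 1: marks.** The purpose is to turn $\Phi$ into a sum of probabilities that can be computed step by step. Expanding $(1+w)^{V_i}$ over finite subsets of the set of meeting times,
$$\Phi(w)=\sum_{\Lambda_1,\Lambda_2}w^{|\Lambda_1|+|\Lambda_2|}\,\mathbb P(S=S^{(1)}\text{ on }\Lambda_1,\ S=S^{(2)}\text{ on }\Lambda_2),$$
over finite $\Lambda_1,\Lambda_2\subset\mathbb N$. List the marks (a time in $\Lambda_i$ is a mark of type $i$) in time order, type 1 before type 2 at equal times, and add a virtual type-1 mark at time $0$. At a given mark of type $\varepsilon$ at time $t$, let $\bar\varepsilon$ be the other type and let $u(y)$ be the probability that all constraints up to this mark hold and $S^{(\bar\varepsilon)}_t-S_t=y$. At the virtual mark $u=\mathbf 1_{\{y=0\}}$. Let $\hat u(k)=\sum_yu(y)e^{iky}$, so that initially $\hat u=1$ and the probability of a configuration is the final $\hat u(0)$. Put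
$$J(k,l)=\phi(k)\phi(l)\phi(k+l).$$

**Step 2: next mark of the same type, after $n\ge1$ steps.** We find how $u$ changes. Both $S$ and $S^{(\varepsilon)}$ make the same increment $r$, with probability $p^n(r)^2$, and $S^{(\bar\varepsilon)}$ makes the increment $y'-y+r$. So $u$ is convolved with $Q_n(y)=\sum_rp^n(r)^2p^n(y+r)$, and $\hat u(k)$ is multiplied by
$$\hat Q_n(k)=\phi(k)^n\sum_rp^n(r)^2e^{-ikr}=\phi(k)^n\int m(dq)\,\phi(q)^n\phi(k+q)^n=\int m(dq)\,J(k,q)^n,$$
where we wrote one factor as $p^n(r)=\int m(dq)\phi(q)^ne^{-iqr}$. Since $\phi>0$ and $Q_n\ge0$, $0\le\hat Q_n(k)\le\hat Q_n(0)=p^{2n}(0)$.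

**Step 3: next mark of the other type, after $n\ge0$ steps.** Now $S$ makes an increment $r$, $S^{(\bar\varepsilon)}$ must make $r-y$ to meet it, and $S^{(\varepsilon)}$, which was at $S_t$, makes $r+y'$, where $y'$ is the new difference. So $u'(y')=\sum_{y,r}u(y)p^n(r)p^n(r-y)p^n(r+y')$. Summing over $y'$ first gives $\phi(l)^ne^{-ilr}$; inserting $p^n(r-y)=\int m(dk)\phi(k)^ne^{-ik(r-y)}$ and summing over $y$ and $r$,
$$\hat u'(l)=\int m(dk)\,J(k,l)^n\,\hat u(k).$$
Two checks. For $\Lambda_1=\emptyset$, $\Lambda_2=\{1\}$: $\int m(dk)J(k,0)=\int\phi^2dm=p^2(0)$. For $\Lambda_1=\Lambda_2=\{1\}$: first Step 2 with $n=1$, then Step 3 with $n=0$, giving $\int m(dk)\hat Q_1(k)=Q_1(0)=\sum_rp(r)^3$. Both are right.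

**Step 4: sum over all configurations.** Everything is nonnegative, so we may sum freely. Put
$$g(k)=\sum_{n\ge1}\hat Q_n(k)\le g(0)=G,\qquad T(k)=\frac1{1-wg(k)}\le\frac1{1-wG}.$$
A run of any number of further marks of the same type multiplies by $\sum_{N\ge0}(wg)^N=T$. At a change of type we sum over all $n\ge0$, which only overcounts (from type 2 to type 1 only $n\ge1$ occurs), and $\sum_{n\ge0}J^n=\frac1{1-J}$. With $j$ the number of type changes,
$$\Phi(w)\le T(0)\sum_{j\ge0}h_j(0),\qquad h_0=1,\quad h_{j+1}(l)=\int m(dk)\,\frac{wT(k)}{1-J(k,l)}\,h_j(k). \tag{9}$$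

### Bounds on the kernel

**Step 5: bound $1-J$ from below.** Since $|\sin(x+y)|\le|\sin x|+|\sin y|$ and $t\mapsto t^a$ is increasing and subadditive, $\sigma$ is subadditive; it is also even. With $\Sigma(k,l)=\sigma(k)+\sigma(l)+\sigma(k+l)$, so that $J=e^{-\Sigma}$, the inequality $\sigma(k)\le\sigma(k+l)+\sigma(l)$ gives $\Sigma\ge2\sigma(k)$, and likewise $\Sigma\ge2\sigma(l)$. So $\Sigma\ge2\mu$ with $\mu=\max(\sigma(k),\sigma(l))\in[0,1]$. By concavity $1-e^{-2\mu}\ge(1-e^{-2})\mu$, and $1-e^{-2}>\frac56$, so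
$$1-J(k,l)\ge\tfrac56\max(\nu(k),\nu(l))^a. \tag{10}$$

**Step 6: bound $wT$ uniformly in $w<1/G$.** The estimate $T\le1/(1-wG)$ explodes as $w\uparrow1/G$, so we need one that does not. Let $F(x)=1/(e^{2x}-1)$. Summing geometric series,
$$G=\int m(dq)\,F(\sigma(q)),\qquad g(k)=\int\frac{m(dq)}{e^{\Sigma(k,q)}-1}\le\int m(dq)\,F(\max(\sigma(q),\sigma(k))).$$
For $x\in(0,1]$, $-F'(x)=\frac1{2\sinh^2x}\ge\frac1{2\sinh^2(1)\,x^2}\ge\frac1{3x^2}$, since $\sinh x/x$ is increasing and $\sinh1<1.2$. So $F(x)-F(y)\ge\frac13(\frac1x-\frac1y)$ for $0<x\le y\le1$. Keeping only $\nu(q)\le\nu(k)$ and using that the density (8) is at least $\frac2\pi$,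
$$G-g(k)\ge\frac13\int_{\nu(q)\le\nu(k)}\big(\nu(q)^{-a}-\nu(k)^{-a}\big)m(dq)\ge\frac2{3\pi}\int_0^{\nu(k)}\big(v^{-a}-\nu(k)^{-a}\big)dv=\frac2{3\pi}\,\frac a{1-a}\,\nu(k)^{1-a}=\frac2{3\pi\alpha}\nu(k)^{1-a}.$$
Since $1/w>G$, for $k\ne0$
$$wT(k)=\frac1{1/w-g(k)}\le\frac1{G-g(k)}\le\frac{3\pi\alpha}2\,\nu(k)^{-(1-a)}. \tag{11}$$

### Why a constant test function fails, and the weight $\nu^{-1/2}$

The first thing to try on (9) is the supremum norm: show that $\sup_l\int m(dk)\frac{wT(k)}{1-J(k,l)}<1$. This breaks at $l=0$ when $w$ is close to $1/G$. Indeed $1-J(k,0)=1-e^{-2\sigma(k)}\le2\nu(k)^a$. And (11) has the right order: with $f_0(x)=1/(e^x-1)$ we have $f_0(x)\le\frac1x$ and $|f_0'(x)|=\frac1{4\sinh^2(x/2)}\le\frac1{x^2}$. In $G-g(k)=\int m(dq)[f_0(2\sigma(q))-f_0(\Sigma(k,q))]$, the integrand is at most $\frac12\nu(q)^{-a}$ for $\nu(q)\le\nu(k)$; for $\nu(q)>\nu(k)$ it is at most $(\Sigma-2\sigma(q))/(4\sigma(q)^2)\le\frac12\nu(k)^a\nu(q)^{-2a}$, because $0\le\Sigma-2\sigma(q)\le2\sigma(k)$.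 Since $\frac12<a<1$, integrating against (8) gives $G-g(k)\le C\nu(k)^{1-a}$ for $\nu(k)\le2^{-1/2}$. So as $w\uparrow1/G$ the integral at $l=0$ increases to
$$\int\frac{m(dk)}{(G-g(k))(1-J(k,0))}\ \ge\ c\int_0^{2^{-1/2}}\frac{dv}{v^{1-a}\,v^a}=\infty .$$
The divergence is logarithmic. By (10) and (11), up to constants and in the variable $v=\nu(k)$, $V=\nu(l)$, the kernel is bounded by the homogeneous one $v^{a-1}\max(v,V)^{-a}$, and for $0<s<a$
$$\int_0^\infty v^{a-1}\max(v,V)^{-a}\,v^{-s}\,dv=\Big(\frac1{a-s}+\frac1s\Big)V^{-s}.$$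
A power $v^{-s}$ is reproduced with a *finite* factor, while $s=0$ gives $\infty$. We take $s=\frac12$; the factor $\alpha$ in (11) then makes the total less than $1$ when $\rho$ is close to $1$. The weight is infinite at $l=0$, precisely where (9) must be evaluated, so a separate step is needed for that.

**Step 7: geometric decay away from $0$.** We show $h_j\le\lambda^j\chi$ with $\chi=\nu^{-1/2}\ge1$ and $\lambda<1$. Let $l\ne0$ and $V=\nu(l)$. By (10), (11) and (8),
$$\int m(dk)\frac{wT(k)\chi(k)}{1-J(k,l)}\le\frac{3\pi\alpha}2\cdot\frac65\cdot\frac2\pi\,I(V)=3.6\,\alpha\,I(V),\qquad I(V)=\int_0^1\frac{v^{a-3/2}\max(v,V)^{-a}}{\sqrt{1-v^2}}\,dv .$$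
On $[0,2^{-1/2}]$ we have $(1-v^2)^{-1/2}\le\sqrt2$, so this part is at most
$$\sqrt2\Big(\int_0^Vv^{a-3/2}V^{-a}dv+\int_V^\infty v^{-3/2}dv\Big)=\sqrt2\Big(\frac1{a-1/2}+2\Big)V^{-1/2}\le6.37\,V^{-1/2},$$
using $a\ge0.9$. On $[2^{-1/2},1]$ we have $v^{a-3/2}\max(v,V)^{-a}\le v^{-3/2}\le2^{3/4}$ and $\int_{2^{-1/2}}^1(1-v^2)^{-1/2}dv=\frac\pi4$, so this part is at most $2^{3/4}\pi/4<1.33\le1.33\,V^{-1/2}$. Altogether the operator in (9) maps $\chi$ to at most $\lambda\chi$ with
$$\lambda=3.6\cdot7.7\,\alpha=27.72\,\alpha\le\frac{27.72}{28}<1 .$$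
Since $h_0=1\le\chi$ and the operator is monotone, $h_j(l)\le\lambda^j\chi(l)$ for all $j$ and all $l\neq0$.

**Step 8: the value at $0$.** We trade the singularity of the bound for constants, finitely many times. Now $w$ is fixed, so we may use $wT\le C_w:=w/(1-wG)$. Suppose $h\le D\nu^{-s}$ off $0$, with $0\le s\le\frac12$. Put $\beta=\max(0,s-\frac{1-a}2)$; then $\beta\le\frac12\le a$, and $\max(v,V)^{-a}\le v^{-(a-\beta)}V^{-\beta}$. By (10) and (8), for $l\ne0$,
$$\int m(dk)\frac{wT(k)h(k)}{1-J(k,l)}\le C_w\cdot\frac65\cdot\frac2\pi\,D\,\nu(l)^{-\beta}\int_0^1\frac{v^{-(s+a-\beta)}}{\sqrt{1-v^2}}dv\le C''D\,\nu(l)^{-\beta},\qquad C''=\frac{12C_w}{5\pi}\int_0^1\frac{v^{-(1+a)/2}}{\sqrt{1-v^2}}dv<\infty .$$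
Indeed, if $\beta>0$ then $s+a-\beta=\frac{1+a}2$, and if $\beta=0$ then $s\le\frac{1-a}2$ and $s+a\le\frac{1+a}2$; and $\frac{1+a}2<1$. When $\beta=0$ the estimate also holds at $l=0$ (read $\nu(0)^{-0}=1$), because (10) then gives $1-J(k,0)\ge\frac56\nu(k)^a$.

Each application lowers the exponent $s$ by $\frac{1-a}2$ until it reaches $0$. Start from $h_j\le\lambda^j\nu^{-1/2}$ and apply this $r=\lceil1/(1-a)\rceil$ times: since $r\cdot\frac{1-a}2\ge\frac12$, the last application has $\beta=0$, and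
$$h_{j+r}(l)\le(C'')^r\lambda^j\qquad\text{for all }l,\text{ including }l=0,$$
with $(C'')^r$ independent of $j$. The finitely many $h_j$ with $j<r$ are bounded everywhere, by the case $s=0$ starting from $h_0=1$. Hence $\sum_jh_j(0)<\infty$, and (9) gives $\Phi(w)<\infty$. As $w<1/G$ was arbitrary, Lemma 2 gives $z_1=z_2$, which proves Theorem 2. $\square$

## Fractional moments and a rare short step: Theorem 3

To prove that there *is* a gap we must show that $\sum_Nw^NF_N<\infty$ almost surely for some $w>1/G$, where its mean is infinite. A moment of order $\gamma<1$ is less sensitive to rare large values than the mean.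

**Lemma 3.** Let $G<\infty$. If for some $\gamma\in(0,1)$
$$B_\gamma:=\sum_{n\ge1}\sum_xp^n(x)^{1+\gamma}<G^\gamma,$$
then $z_2<z_1$.

*Proof.* Since $t\mapsto t^\gamma$ is subadditive, $F_N^\gamma$ is at most the sum of the $\gamma$-th powers of its products. Increments are independent and $\mathbb E[p^n(S_n)^\gamma]=\sum_xp^n(x)^{1+\gamma}$, so $\mathbb E[F_N^\gamma]\le B_\gamma^N$. By subadditivity again,
$$\mathbb E\Big[\Big(\sum_Nw^NF_N\Big)^\gamma\Big]\le\sum_Nw^{\gamma N}B_\gamma^N<\infty\qquad\text{if }w<B_\gamma^{-1/\gamma}.$$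
Then $\sum_Nw^NF_N<\infty$ a.s., and (1) gives $z_1-1\ge B_\gamma^{-1/\gamma}>1/G=z_2-1$. $\square$

For which walk is $B_\gamma<G^\gamma$? Make $G$ live on a rare event. Suppose a step is $\pm1$ with a small probability of about $\varepsilon$ and is otherwise spread out very thinly. If the first step of $S$ is $\pm1$, which has probability about $\varepsilon$, then $p(S_1)$ is about $\varepsilon/2$, so the mean is of order $\varepsilon^2$. The $\gamma$-th moment is of order $\varepsilon\cdot\varepsilon^\gamma=\varepsilon^{1+\gamma}$, much smaller than $(\varepsilon^2)^\gamma$, because $\gamma<1$. The thin part can be given the tail we want.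

**Proof of Theorem 3.** Fix $\rho>1$, $a=1/\rho$ and $\gamma\in(1/\rho,1)$.

**Step 1: the walk.** We build the mixture just described. Let $Y$ have characteristic function $\eta(k)=e^{-|\sin(k/2)|^a}$, which is one for every $a\in(0,1)$, as shown for Theorem 2. For odd $R\ge3$ let $U$ be uniform on the $R$ integers $\{-\frac{R-1}2,\dots,\frac{R-1}2\}$, independent of $Y$. Let $r$ be the law of $RY+U$, $q=\frac12(\delta_1+\delta_{-1})$, and
$$p=\varepsilon q+(1-\varepsilon)r,\qquad0<\varepsilon\le\tfrac12 .$$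
The law $p$ is symmetric, with $p(0)>0$ and $p(\pm1)>0$, so the walk is irreducible. Moreover $|\phi(k)|=1$ would force $\cos k=\cos0=1$, so $|\phi(k)|<1$ for $k\in[-\pi,\pi]\setminus\{0\}$.

**Step 2: the asymptotics $p^{2n}(0)\sim Cn^{-\rho}$.** Let $\hat U$ be the characteristic function of $U$. Then
$$1-\phi(k)=\varepsilon(1-\cos k)+(1-\varepsilon)\big[(1-\eta(Rk))+\eta(Rk)(1-\hat U(k))\big]\sim(1-\varepsilon)(R|k|/2)^a\qquad(k\to0),$$
because $1-\cos k$ and $1-\hat U(k)$ are $O(k^2)$ and $a<1$. Choose a small $\delta>0$ such that $\phi>0$ and $1-\phi(k)\ge\frac12(1-\varepsilon)(R|k|/2)^a$ for $|k|\le\delta$; there $\phi\le e^{-(1-\phi)}\le\exp(-\frac12(1-\varepsilon)(R|k|/2)^a)$. The part $|k|>\delta$ of $\frac1{2\pi}\int\phi^{2n}$ is exponentially small. On $|k|\le\delta$ put $k=n^{-1/a}t$; then $\phi^{2n}\to\exp(-2(1-\varepsilon)(R|t|/2)^a)$, dominated by $\exp(-(1-\varepsilon)(R|t|/2)^a)$. So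
$$p^{2n}(0)\sim Cn^{-1/a}=Cn^{-\rho},\qquad C=\frac1{2\pi}\int_{\mathbb R}e^{-2(1-\varepsilon)(R|t|/2)^a}dt>0,$$
and $G<\infty$.

**Step 3: the thin part is small.** We bound the contribution of everything except pure $\pm1$ steps, uniformly in $\varepsilon$ and with a factor $1/R$. Let $r_j$ be the $j$-fold convolution of $r$, the law of $R(Y_1+\dots+Y_j)+(U_1+\dots+U_j)$ with independent copies. For $j\ge1$ the sum of the $U$'s is uniform modulo $R$. Given that $\sum U_i\equiv x$ modulo $R$, which has probability $\frac1R$, the event that the total is $x$ prescribes the value of $\sum Y_i$. Hence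
$$\|r_j\|_\infty\le\frac1R\sup_y\mathbb P(Y_1+\dots+Y_j=y)\le\frac CRj^{-\rho}.$$
For the last inequality: as $\eta\ge0$, the supremum is at $y=0$ and equals $\frac2\pi\int_0^1\frac{e^{-jv^a}}{\sqrt{1-v^2}}dv$ by (8). The part $v\le2^{-1/2}$ is at most $\frac{2\sqrt2}\pi\int_0^\infty e^{-jv^a}dv=\frac{2\sqrt2}\pi\Gamma(1+\rho)j^{-\rho}$, and the rest is at most $\frac12e^{-j2^{-a/2}}$. The constant $C$ depends only on $\rho$.

Write $q^n$ for the $n$-fold convolution of $q$, and split $p^n=u_n+v_n$ with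
$$u_n=\varepsilon^nq^n,\qquad v_n=\sum_{j=1}^n\binom nj\varepsilon^{n-j}(1-\varepsilon)^j\,q^{n-j}*r_j .$$
Since $\|q^{n-j}*r_j\|_\infty\le\|r_j\|_\infty$, the indices $j>n/4$ contribute at most $\frac CR(n/4)^{-\rho}$ to $\|v_n\|_\infty$, and the indices $1\le j\le n/4$ at most $\frac CR\,\mathbb P(\mathrm{Bin}(n,1-\varepsilon)\le n/4)$. As $1-\varepsilon\ge\frac12$, Hoeffding's inequality bounds this probability by $e^{-2n(1/4)^2}=e^{-n/8}$. So
$$\|v_n\|_\infty\le\frac CR\big[(n/4)^{-\rho}+e^{-n/8}\big]\le\frac{C_\rho}Rn^{-\rho},$$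
with $C_\rho$ independent of $R$ and of $\varepsilon\le\frac12$.

**Step 4: compare $B_\gamma$ with $G^\gamma$.** We verify the hypothesis of Lemma 3. Use $(s+t)^{1+\gamma}\le2(s^{1+\gamma}+t^{1+\gamma})$. Since $q^n(x)\le1$, $\sum_xu_n(x)^{1+\gamma}\le\varepsilon^{n(1+\gamma)}$; since $v_n$ has mass at most $1$, $\sum_xv_n(x)^{1+\gamma}\le\|v_n\|_\infty^\gamma$. So
$$B_\gamma\le2\sum_{n\ge1}\varepsilon^{n(1+\gamma)}+2\sum_{n\ge1}\|v_n\|_\infty^\gamma\le4\varepsilon^{1+\gamma}+2C_\rho^\gamma R^{-\gamma}\sum_{n\ge1}n^{-\rho\gamma},$$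
where $\varepsilon^{1+\gamma}\le\frac12$ was used in the geometric series; the last sum converges because $\rho\gamma>1$. On the other hand
$$G\ge p^2(0)=\sum_xp(x)^2\ge2\Big(\frac\varepsilon2\Big)^2=\frac{\varepsilon^2}2,\qquad\text{so}\qquad G^\gamma\ge\tfrac12\varepsilon^{2\gamma}$$
for every $R$. First choose $\varepsilon\le\frac12$ with $\varepsilon^{1-\gamma}<\frac18$; then $4\varepsilon^{1+\gamma}=4\varepsilon^{1-\gamma}\varepsilon^{2\gamma}<\frac12\varepsilon^{2\gamma}$. Then, with $\varepsilon$ fixed, choose $R$ odd and so large that still $B_\gamma<\frac12\varepsilon^{2\gamma}\le G^\gamma$. Lemma 3 gives $z_2<z_1$. $\square$
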